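\title{Squaring the circle by affine dissection with infinitely smooth pieces}

\begin{abstract}
We cut a square into finitely many topological disks with piecewise $C^\infty$ boundaries and move them by orientation preserving affine maps so that they tile a circular disk. This disproves a conjecture that no such dissection exists. The curved arcs are produced by an infinite shift along a wandering interval of a piecewise affine interval map; the lengths of the iterates of this interval are summable but decay only subexponentially. We also define an invariant built from the jets of the boundary arcs at their endpoints, show that it classifies convex disks with piecewise $C^\infty$ boundary up to such dissections, and show that maps of determinant $\pm1$ do not suffice to square the circle with piecewise $C^2$ pieces.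
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{topological disk}, or simply a \emph{disk}, is the image of the closed Euclidean unit disk under a homeomorphism of $\mathbb R^2$ onto itself. By the Schoenflies theorem, every Jordan curve is the image of the unit circle under such a homeomorphism, so disks are exactly the compact sets bounded by Jordan curves. In particular, if $u\le v$ are continuous functions on $[x_1,x_2]$ with $u<v$ on $(x_1,x_2)$, then the region between their graphs is a disk; most pieces in this paper are of this form. For $k\in\mathbb N\cup\{\infty\}$, let $\mathcal D^k$ be the family of disks whose boundary is a union of finitely many arcs, each with a \emph{regular} parametrization $\gamma\colon[0,1]\to\mathbb R^2$ of class $C^k$, that is, $\gamma'(t)\ne0$ for all $t$. Arcs are simple, and after cutting them we may assume that they meet only at endpoints; corners and cusps are allowed there. We have $\mathcal D^\infty\subseteq\bigcap_{k\in\mathbb N}\mathcal D^k$, and for a disk in the intersection the number of arcs may depend on $k$. A \emph{polygon} is a disk bounded by finitely many segments.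

Finitely many sets \emph{tile} a set $A$ if their union is $A$ and their interiors are pairwise disjoint. Let $\mathbf{Aff}$ be the group of bijective affine maps of the plane and $\mathbf{Aff}_+$ its subgroup of orientation preserving maps. For a subgroup $\mathbf G\subseteq\mathbf{Aff}$, two disks $A$ and $B$ are \emph{congruent by dissection with respect to $\mathbf G$, with pieces $A_1,\dots,A_n$}, if the $A_i$ are disks that tile $A$ and there are $g_1,\dots,g_n\in\mathbf G$ such that $g_1(A_1),\dots,g_n(A_n)$ tile $B$.

With the full affine group, area plays no role. Any two triangles are equivalent under $\mathbf{Aff}_+$, so two convex polygons become congruent by dissection as soon as they are cut into the same number of triangles. The first real question is whether a curved boundary can be made from a straight one, and how smooth the pieces can then be. The following is known for a square and a circular disk.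
\begin{itemize}
\item With respect to $\mathbf{Aff}_+$ there is a congruence by dissection with six pieces from $\mathcal D^2$, and for every $k\ge3$ there is one with $14$ pieces from $\mathcal D^k$.
\item With respect to $\mathbf{Aff}$ at least three pieces are needed, even if the pieces are arbitrary disks.
\item With respect to the group of similarities there is none with pieces from $\mathcal D^1$.
\end{itemize}
The question whether the pieces can all be taken from $\bigcap_{k\in\mathbb N}\mathcal D^k$, or even from $\mathcal D^\infty$, is posed in \cite{source}, where it is conjectured that no such realization exists. The conjecture consists of two statements about a square and a circular disk and the group $\mathbf{Aff}$: (a) there is no congruence by dissection with finitely many pieces from $\bigcap_k\mathcal D^k$; (b) there is none with finitely many pieces from $\mathcal D^\infty$.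

A heuristic shows why a negative answer is plausible. An arc of the circle belongs to some piece, which in the square carries an arc of an ellipse bulging outward. The neighbor across this arc carries the same arc bulging inward. In the circular disk this hollow must be filled by an outward arc of some piece, which in the square has a neighbor with a hollow, and so on. One expects an infinite sequence of affinely equivalent arcs on the boundaries of finitely many pieces. If the group preserves a signed length of curved arcs, this bookkeeping is a true obstruction (Proposition~\ref{prop:det}). For the full affine group the arcs may shrink and accumulate, and the obvious place to accumulate is the fixed point of an affine contraction. Example~\ref{ex:toy} shows that this gives class $C^k$ for any prescribed finite $k$ and never class $C^\infty$. The arcs need not accumulate at a fixed point, however, and this is what makes the following theorem possible.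

\begin{theorem}\label{thm:main}
There is a congruence by dissection of a square and a circular disk with respect to $\mathbf{Aff}_+$, realized by finitely many pieces from $\mathcal D^\infty$.
\end{theorem}

Thus (b) is false, and since $\mathcal D^\infty\subseteq\bigcap_k\mathcal D^k$, so is (a).

The proof has three parts. Section~\ref{sec:trading} reduces the creation of a curved arc to the existence of a piecewise affine interval map with a wandering interval whose iterates have summable, subexponentially decaying lengths. Section~\ref{sec:shift} constructs such a map from a three-sheeted extension of a circle rotation. Section~\ref{sec:square} puts the pieces together. The construction releases an almost arbitrary arc, and the last two sections determine exactly how far it reaches. Section~\ref{sec:invariants} defines an invariant $\mathcal I_k$ from the $k$-jets of the boundary arcs at their endpoints (Theorem~\ref{thm:invariance}), and Section~\ref{sec:classification} proves that $\mathcal I_\infty$ is a complete invariant for convex disks in $\mathcal D^\infty$ (Theorem~\ref{thm:classification}).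

\section{Trading arcs along a shift}\label{sec:trading}

The mechanism is that of Hilbert's hotel. We cut a rectangle along the graph of a function made of infinitely many affinely equivalent bumps, and we glue the upper part back so that its $n$-th bump fits onto bump number $n+1$ of the lower part. Bump number $0$ of the lower part is left uncovered. Throughout, $\|\cdot\|$ is the supremum norm and $\psi\in C^\infty(\mathbb R)$ vanishes outside $[0,1]$; the function $\psi$ is the second derivative of the bump.

\begin{example}[One contraction]\label{ex:toy}
Fix an integer $k\ge2$ and $0<\mu<2^{-k}$. Let $I_n=[2^{-n},2^{1-n}]$ for $n\ge0$, and define $F$ on $[0,2]$ by $F(0)=0$ and $F(x)=\mu^n4^n\psi(2^nx-1)$ on $I_n$. Then $F$ is $C^\infty$ on $(0,2]$, and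
\[
\max_{I_n}|F^{(j)}|=(2^{j+2}\mu)^n\,\|\psi^{(j)}\| .
\]
For $j\le k-2$ this tends to $0$, so $F\in C^{k-2}([0,2])$, and the function $f$ with $f''=F$, $f(0)=f'(0)=0$ is of class $C^k$. For $x\in I_n$ we have $x/2\in I_{n+1}$ and $\frac14F(x/2)=\mu^{n+1}4^n\psi(2^nx-1)=\mu F(x)$. Hence $f(x/2)$ and $\mu f(x)$ have the same second derivative and the same value and slope at $0$, so $f(x/2)=\mu f(x)$ on $[0,2]$.

Take $M>\|f\|$ and cut $[0,2]\times[-M,M]$ into the part $U$ above the graph of $f$, the part $V$ below the graph over $[0,1]$, and the part $V_0$ below the graph over $I_0=[1,2]$. The map $g(x,y)=(x/2,\mu y)$ sends $U$ to $\{0\le x\le1,\ f(x)\le y\le\mu M\}$, so $V$ and $g(U)$ tile the rectangle $[0,1]\times[-M,\mu M]$; see Figure~\ref{fig:toy}. A rectangle has been traded for a rectangle and a piece $V_0$ whose upper arc has the prescribed second derivative $\psi(x-1)$.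

If $\psi\ne0$, then $\psi$ is not a polynomial, so $\|\psi^{(j)}\|>0$ for all $j$. As soon as $2^{j+2}\mu>1$, the derivative $F^{(j)}$ is unbounded near $0$. No choice of $\mu$ makes $f$ of class $C^\infty$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2,yscale=1.5]
\fill[gray!25] (0,1) -- (0,0) -- plot[domain=0.02:2,samples=200] (\x,{0.3*\x*sin(360*ln(\x)/ln(2))}) -- (2,1) -- cycle;
\draw (0,-1) rectangle (2,1);
\draw[thick] (0,0) -- plot[domain=0.02:2,samples=200] (\x,{0.3*\x*sin(360*ln(\x)/ln(2))});
\draw (1,-1) -- (1,0);
\node at (1,0.7) {$U$}; \node at (0.5,-0.6) {$V$}; \node at (1.3,-0.6) {$V_0$};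
\draw[->] (2.2,0) -- (2.6,0);
\begin{scope}[shift={(2.8,0)}]
\fill[gray!25] (0,0.5) -- (0,0) -- plot[domain=0.02:1,samples=150] (\x,{0.3*\x*sin(360*ln(\x)/ln(2))}) -- (1,0.5) -- cycle;
\draw (0,-1) rectangle (1,0.5);
\draw[thick] (0,0) -- plot[domain=0.02:1,samples=150] (\x,{0.3*\x*sin(360*ln(\x)/ln(2))});
\node at (0.3,0.33) {\small $g(U)$}; \node at (0.5,-0.6) {$V$};
\end{scope}
\begin{scope}[shift={(3.1,0)}]
\draw (1,0) -- (1,-1) -- (2,-1) -- (2,0);
\draw[thick] plot[domain=1:2,samples=80] (\x,{0.3*\x*sin(360*ln(\x)/ln(2))});
\node at (1.3,-0.6) {$V_0$};
\end{scope}
\end{tikzpicture}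
\caption{A rectangle is cut along a graph with $f(x/2)=\mu f(x)$. The map $g(x,y)=(x/2,\mu y)$ fits the upper piece $U$ onto the lower left piece $V$; together they form a rectangle, and the piece $V_0$ with one curved side is left over. The picture is schematic, drawn with $\mu=\frac12$.}\label{fig:toy}
\end{figure}

The failure has a clear cause. The heights of the bumps decay like $\mu^n$ and their widths like $2^{-n}$; each differentiation costs one power of the width, so exponentially decaying widths eventually win. The widths must be summable, to fit into a bounded interval, but nothing forces them to decay exponentially once the single contraction is replaced by finitely many affine branches.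

\begin{definition}\label{def:shift}
A \emph{shift with $r$ branches} consists of a number $L>0$, compact intervals $X_1,\dots,X_r$, $K_1,\dots,K_r$ and $I_0,I_1,I_2,\dots$ of positive length in $[0,L]$, with $|I_0|=1$, such that
\begin{itemize}
\item[(S1)] $X_1,\dots,X_r$ tile $[0,L]$, and $I_0,K_1,\dots,K_r$ tile $[0,L]$;
\item[(S2)] the $I_n$ have pairwise disjoint interiors and $\sum_n|I_n|=L$;
\item[(S3)] each $I_n$ lies in some $X_j$, and then $\tau_j(I_n)=I_{n+1}$, where $\tau_j$ is the increasing affine map of $\mathbb R$ with $\tau_j(X_j)=K_j$.
\end{itemize}
We write $I_n=[h_n,h_n+\Lambda_n]$. The shift is \emph{slow} if $\frac1n\log\Lambda_n\to0$.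
\end{definition}

Example~\ref{ex:toy} uses the shift with $L=2$, $X_1=[0,2]$, $K_1=[0,1]$. A shift with one branch of slope $\lambda$ has $\Lambda_n=\lambda^n$, and (S2) forces $\lambda<1$, so it is never slow. For a slow shift, one fixed height factor, say $\mu=\frac12$, beats every power of the widths at once.

\begin{proposition}[Trading]\label{prop:trading}
Let a slow shift with $r$ branches be given, and let $\psi\in C^\infty(\mathbb R)$ vanish outside $[0,1]$. There is $f\in C^\infty([0,L])$ with $f''(h_0+t)=\psi(t)$ for $0\le t\le1$ such that for every $M>\|f\|$ the following holds. The $2r+1$ sets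
\begin{gather*}
U_j=\{x\in X_j,\ f(x)\le y\le M\},\qquad V_j=\{x\in K_j,\ -M\le y\le f(x)\},\\
V_0=\{x\in I_0,\ -M\le y\le f(x)\}
\end{gather*}
belong to $\mathcal D^\infty$ and tile the rectangle $[0,L]\times[-M,M]$, and there are $g_1,\dots,g_r\in\mathbf{Aff}_+$ such that $V_j$ and $g_j(U_j)$ tile a convex quadrilateral $Q_j$.
\end{proposition}

\begin{proof}
Put
\[
F_n(x)=2^{-n}\Lambda_n^{-2}\,\psi\Bigl(\frac{x-h_n}{\Lambda_n}\Bigr),\qquad F=\sum_{n\ge0}F_n .
\]

\emph{Smoothness.} For each fixed $j\ge0$,
\[
\|F_n^{(j)}\|=\exp\Bigl(-n\Bigl(\log2+(j+2)\,\tfrac1n\log\Lambda_n\Bigr)\Bigr)\|\psi^{(j)}\|\longrightarrow0 ,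
\]
because the shift is slow; this is the only use of slowness. The function $F_n^{(j)}$ vanishes outside the interior of $I_n$, and these interiors are disjoint, so $\|\sum_{n=p}^qF_n^{(j)}\|=\max_{p\le n\le q}\|F_n^{(j)}\|$. Hence the series of $j$-th derivatives converges uniformly for every $j$, and $F\in C^\infty$. Let $f''=F$, $f(0)=f'(0)=0$. On $I_n$ we have $F=F_n$; since $\Lambda_0=1$, this gives $f''(h_0+t)=\psi(t)$.

\emph{Self-similarity.} Let $\lambda_j$ be the slope of $\tau_j$, and let $x\in I_n\subseteq X_j$. By (S3), $\Lambda_{n+1}=\lambda_j\Lambda_n$ and $(\tau_j(x)-h_{n+1})/\Lambda_{n+1}=(x-h_n)/\Lambda_n$, so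
\[
(f\circ\tau_j)''(x)=\lambda_j^2F_{n+1}(\tau_j(x))=\lambda_j^2\,2^{-n-1}\Lambda_{n+1}^{-2}\,\psi\Bigl(\frac{x-h_n}{\Lambda_n}\Bigr)=\tfrac12F(x).
\]
The intervals $I_n$ contained in $X_j$ have total length at most $|X_j|$, and by (S1)--(S3) these totals add up to $L=\sum_j|X_j|$. So they have full measure in $X_j$, and their union is dense in $X_j$. By continuity $(f\circ\tau_j-\frac12f)''=0$ on $X_j$; that is, there is an affine function $\alpha_j$ with
\begin{equation}\label{eq:selfsim}
f(\tau_j(x))=\tfrac12f(x)+\alpha_j(x)\qquad(x\in X_j).
\end{equation}

\emph{The pieces.} Each of the sets lies between two $C^\infty$ graphs that do not meet, so it belongs to $\mathcal D^\infty$. By (S1) the $U_j$ tile the part of the rectangle above the graph of $f$, and $V_0,V_1,\dots,V_r$ tile the part below. Let $g_j(x,y)=(\tau_j(x),\frac12y+\alpha_j(x))$, of determinant $\lambda_j/2>0$, and let $m_j(x)=\frac12M+\alpha_j(\tau_j^{-1}(x))$. By \eqref{eq:selfsim}, $g_j(U_j)=\{x\in K_j,\ f(x)\le y\le m_j(x)\}$ and $m_j>f>-M$ on $K_j$. Hence $V_j$ and $g_j(U_j)$ tile $Q_j=\{x\in K_j,\ -M\le y\le m_j(x)\}$, which is a convex quadrilateral because $m_j$ is affine.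
\end{proof}

We prescribe second derivatives, and not the bumps themselves, because the shears $y\mapsto y+\alpha_j(x)$ are affine: they absorb the two constants of integration in \eqref{eq:selfsim} at no cost.

\section{A slow shift with six branches}\label{sec:shift}

In a shift, $\Lambda_{n+1}/\Lambda_n$ is the slope of the branch that contains $I_n$. So $\log\Lambda_N$ is a sum $S_N$ of $N$ terms taken from a finite set, and we need $\sum_Ne^{S_N}<\infty$ together with $S_N/N\to0$: the sums must drift to $-\infty$, but sublinearly. We first separate the combinatorial order of the intervals $I_n$ from their lengths.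

\subsection{Blowing up an orbit}

A subset $E$ of a totally ordered set $Z$ is \emph{order-convex} if $z\le z'\le z''$ and $z,z''\in E$ imply $z'\in E$.

\begin{lemma}\label{lem:blowup}
Let $Z$ be a totally ordered set, partitioned into order-convex cells $C_1,\dots,C_r$, and let $T\colon Z\to Z$ be a bijection that is increasing on each cell and maps each cell onto an order-convex set. Let $z_0\in Z$ and $z_n=T^nz_0$. Assume that the $z_n$ are distinct, that every cell contains some $z_n$, and that $z_0$ is the least element of the set $T(C_j)$ that contains it. Let $\lambda_1,\dots,\lambda_r>0$, and define $\Lambda_0=1$ and $\Lambda_{n+1}=\lambda_j\Lambda_n$ if $z_n\in C_j$. If $\sum_n\Lambda_n<\infty$, then there is a shift with $r$ branches and $|I_n|=\Lambda_n$.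
\end{lemma}

\begin{proof}
We replace each $z_n$ by an interval of length $\Lambda_n$ and lay these intervals out in the order of $Z$. For $E\subseteq Z$ let $\Lambda(E)=\sum_{z_n\in E}\Lambda_n$, and let $L=\Lambda(Z)$. For a nonempty order-convex set $E$, let $E^<$ be the set of points below all points of $E$, and put
\[
X(E)=\bigl[\Lambda(E^<),\ \Lambda(E^<)+\Lambda(E)\bigr],\qquad I_n=X(\{z_n\}),\qquad h_n=\Lambda(\{z<z_n\}).
\]
Two disjoint order-convex sets are comparable: one lies entirely below the other. If $Z$ is partitioned into nonempty order-convex sets $E_1<\dots<E_s$, then $\Lambda(E_i^<)=\Lambda(E_1)+\dots+\Lambda(E_{i-1})$, so the intervals $X(E_i)$ follow one another and cover $[0,L]$. If $z_m<z_n$, then $h_m+\Lambda_m\le h_n$; this gives (S2). If $z_n\in E$, then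
\begin{equation}\label{eq:hn}
h_n=\min X(E)+\Lambda(\{z\in E: z<z_n\}),
\end{equation}
and therefore $I_n\subseteq X(E)$.

Let $X_j=X(C_j)$; these intervals have positive length because every cell is visited, and they tile $[0,L]$. Let $E_j=T(C_j)\setminus\{z_0\}$. Removing the least element of an order-convex set leaves an order-convex set, so $\{z_0\},E_1,\dots,E_r$ is a partition of $Z$ into order-convex sets. Since $T$ is a bijection and the $z_n$ are distinct, $z_k\in E_j$ if and only if $k\ge1$ and $z_{k-1}\in C_j$. Hence $E_j\neq\emptyset$, and $K_j=X(E_j)$ has length $\sum_{z_k\in C_j}\Lambda_{k+1}=\lambda_j|X_j|>0$. This gives (S1), and $\tau_j$ has slope $\lambda_j$. Let $z_n\in C_j$. By \eqref{eq:hn} for $C_j$, then the monotonicity of $T$ on $C_j$, then \eqref{eq:hn} for $E_j$,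
\[
\tau_j(h_n)=\min K_j+\sum_{z_k\in C_j,\ z_k<z_n}\lambda_j\Lambda_k=\min K_j+\sum_{z_{k+1}\in E_j,\ z_{k+1}<z_{n+1}}\Lambda_{k+1}=h_{n+1}.
\]
Together with $\Lambda_{n+1}=\lambda_j\Lambda_n$ this gives (S3).
\end{proof}

\subsection{A self-similar rotation}

To control the sums $S_N$ we want an orbit whose itinerary is explicit at all scales. A rotation with a quadratic irrational parameter provides one. Let
\[
\ell=1+\sqrt2,\qquad Y=[0,\ell+1),\qquad J_a=[0,\ell),\qquad J_b=[\ell,\ell+1),
\]
and let $R(x)=x+1$ on $J_a$ and $R(x)=x-\ell$ on $J_b$. This is the rotation by $1$ on $\mathbb R/(\ell+1)\mathbb Z$, a bijection of $Y$ with $R(J_a)=[1,\ell+1)$ and $R(J_b)=[0,1)$. The \emph{itinerary} of $y\in Y$ is the infinite word whose $n$-th letter is the $e\in\{a,b\}$ with $R^ny\in J_e$. Let $x_n=R^n(1)$, and let $u=u_0u_1u_2\cdots$ be the itinerary of $x_0=1$. The $x_n$ are distinct because $\ell+1$ is irrational. Let $\sigma$ be the substitution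
\[
\sigma(a)=aabaaba,\qquad\sigma(b)=aab,
\]
extended to words by concatenation; $|v|$ denotes the length of a word $v$.

\begin{lemma}\label{lem:rotation}
We have $u_0=a$ and $u=\sigma(u)$. Hence $u$ begins with $\sigma^n(a)$ for every $n$.
\end{lemma}

\begin{proof}
Let $\rho=\ell^2=3+2\sqrt2$, so $1/\rho=3-2\sqrt2$ and $\ell/\rho=1/\ell=\sqrt2-1$, and let $\kappa(x)=1+(x-1)/\rho$. We claim that for $x\in J_e$ the itinerary of $y=\kappa(x)$ begins with $\sigma(e)$ and $R^{|\sigma(e)|}y=\kappa(Rx)$. We have $\kappa(0)=2\sqrt2-2$, $\kappa(\ell)=3\sqrt2-3$, $\kappa(\ell+1)=\sqrt2$. The orbit of $y$ is as follows; each inclusion in $J_a$ or $J_b$ uses only $1<\sqrt2<\frac32$.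
\[
\begin{array}{c|c|l|l|c}
e&j&R^jy&\text{range of }R^jy&\text{letter}\\ \hline
a&0&y&[2\sqrt2-2,\ 3\sqrt2-3)&a\\
&1&y+1&[2\sqrt2-1,\ 3\sqrt2-2)&a\\
&2&y+2&[2\sqrt2,\ 3\sqrt2-1)&b\\
&3&y+1-\sqrt2&[\sqrt2-1,\ 2\sqrt2-2)&a\\
&4&y+2-\sqrt2&[\sqrt2,\ 2\sqrt2-1)&a\\
&5&y+3-\sqrt2&[\sqrt2+1,\ 2\sqrt2)&b\\
&6&y+2-2\sqrt2&[0,\ \sqrt2-1)&a\\ \hline
b&0&y&[3\sqrt2-3,\ \sqrt2)&a\\
&1&y+1&[3\sqrt2-2,\ \sqrt2+1)&a\\
&2&y+2&[3\sqrt2-1,\ \sqrt2+2)&b
\end{array}
\]
For $e=a$ the next point is $R^7y=y+3-2\sqrt2=y+1/\rho=\kappa(x+1)$. For $e=b$ it is $R^3y=y+1-\sqrt2=y-\ell/\rho=\kappa(x-\ell)$. This proves the claim. Since $\kappa(1)=1$, applying the claim to $x_0,x_1,x_2,\dots$ in turn shows that the itinerary of $1=\kappa(x_0)$ is $\sigma(u_0)\sigma(u_1)\cdots$. Also $1\in J_a$. If $u$ begins with $\sigma^n(a)$, then $u=\sigma(u)$ begins with $\sigma^{n+1}(a)$.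
\end{proof}

The point $1$ serves twice: it is fixed by $\kappa$, and it is the least element of $R(J_a)$, as Lemma~\ref{lem:blowup} requires.

\begin{remark}[The rotation alone is not enough]\label{rem:onesheet}
Apply Lemma~\ref{lem:blowup} to $R$ with slopes $e^{w(a)},e^{w(b)}$, and let $S(v)$ be the sum of the weights $w$ of the letters of $v$. Counting letters, $(S(\sigma a),S(\sigma b))$ arises from $(w(a),w(b))$ by the matrix $\left(\begin{smallmatrix}5&2\\2&1\end{smallmatrix}\right)$, which has the eigenvectors $(\ell,1)$ and $(1,-\ell)$ with eigenvalues $\rho$ and $1/\rho$. If $(w(a),w(b))=\alpha(\ell,1)+\beta(1,-\ell)$, then $S(\sigma^na)=\alpha\ell\rho^n+\beta\rho^{-n}$. The case $w=(1,1)$ shows that $N_n=|\sigma^n(a)|$ grows like a positive constant times $\rho^n$. If $\alpha\ne0$, then $S_{N_n}/N_n\not\to0$; if $\alpha=0$, then $\Lambda_{N_n}\to1$ and the lengths are not summable. What is missing is an eigenvalue strictly between $1$ and the growth rate of $|\sigma^n(a)|$.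
\end{remark}

\subsection{Three sheets}

We enlarge the space of weights by taking three copies of $Y$ and letting the letters permute them. Let $\pi_a=(1\,2)$ and $\pi_b=(1\,3)$ act on the set of \emph{sheets} $\{1,2,3\}$, and let $w(e,i)$ be a weight for each letter $e$ and sheet $i$. For a word $v=v_0\cdots v_{l-1}$ and a sheet $i$ put $i_0=i$, $i_{k+1}=\pi_{v_k}(i_k)$, and
\[
S(v,i)=\sum_{k<l}w(v_k,i_k),\qquad v\cdot i=i_l .
\]
Then $S(vv',i)=S(v,i)+S(v',v\cdot i)$. Since $\pi_a^2=\pi_b^2=\mathrm{id}$, the word $\sigma(b)=aab$ permutes the sheets as $b$ does, and $\sigma(a)=\sigma(b)\sigma(b)a$ permutes them as $a$ does. So $\sigma(v)\cdot i=v\cdot i$ for all words $v$, and it makes sense to look for weights with $S(\sigma(e),i)=\lambda w(e,i)$. Following the two words through the sheets, these equations read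
\[
(\lambda-1)w(b,i)=w(a,i)+w(a,\pi_ai),\qquad(\lambda-1)w(a,i)=\lambda\bigl(w(b,i)+w(b,\pi_bi)\bigr).
\]
If the weights of each letter add up to zero over the three sheets, the first equation for $i=2$ and the second for $i=3$ become $(\lambda-1)w(b,2)=-w(a,3)$ and $(\lambda-1)w(a,3)=-\lambda w(b,2)$, which leads to $(\lambda-1)^2=\lambda$. With $\varphi=\frac{1+\sqrt5}2$, so that
\[
\varphi^2=\varphi+1,\qquad\varphi^3=\varphi^2+\varphi,\qquad\varphi^4=2\varphi^2+\varphi,
\]
the root larger than $1$ is $\lambda=\varphi^2$, and the normalization $w(b,2)=-1$ gives the weights that we fix from now on: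
\[
\bigl(w(a,1),w(a,2),w(a,3)\bigr)=(\varphi,-2\varphi,\varphi),\qquad\bigl(w(b,1),w(b,2),w(b,3)\bigr)=(-1,-1,2).
\]

\begin{lemma}\label{lem:eigen}
For all words $v$, sheets $i$ and $n\ge0$: $S(\sigma^n(v),i)=\varphi^{2n}S(v,i)$ and $\sigma^n(v)\cdot i=v\cdot i$.
\end{lemma}

\begin{proof}
For $i=1,2,3$, the sum $S(aab,i)=w(a,i)+w(a,\pi_ai)+w(b,i)$ equals $-\varphi-1$, $-\varphi-1$, $2\varphi+2$, which is $\varphi^2w(b,i)$. Then $S(\sigma(a),i)=\varphi^2\bigl(w(b,i)+w(b,\pi_bi)\bigr)+w(a,i)$ equals $\varphi^2+\varphi$, $-2\varphi^2-2\varphi$, $\varphi^2+\varphi$, which is $\varphi^2w(a,i)$. Since $\sigma(e)$ and $e$ permute the sheets in the same way, concatenation gives the case $n=1$ for all words, and iteration gives all $n$.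
\end{proof}

We start on sheet $2$, where $w(a,2)<0$; then the sum along $\sigma^n(a)$ is $-2\varphi^{2n+1}$. Summability needs an upper bound at all times, not only at the times $|\sigma^n(a)|$, and inside a block $\sigma^n(e)$ the partial sums can rise above both ends. The next lemma bounds this rise. Prefixes include the empty word and the full word.

\begin{lemma}\label{lem:prefix}
Let $\bigl(m(a,i)\bigr)_i=(\varphi,0,\varphi^2)$ and $\bigl(m(b,i)\bigr)_i=(1/\varphi,0,2)$. For every letter $e$, sheet $i$, $n\ge0$ and prefix $p$ of $\sigma^n(e)$ we have $S(p,i)\le\varphi^{2n}m(e,i)$ and $|S(p,i)|\le16\,\varphi^{2n}$.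
\end{lemma}

\begin{proof}
For $n=0$ the first bound says $\max(0,w(e,i))\le m(e,i)$, which holds. A prefix of $\sigma^{n+1}(e)=\sigma^n(\sigma(e))$ has the form $\sigma^n(q)p'$, where $qy$ is a prefix of $\sigma(e)$, $y$ is a letter and $p'$ is a prefix of $\sigma^n(y)$. By Lemma~\ref{lem:eigen},
\begin{equation}\label{eq:split}
S(\sigma^n(q)p',i)=\varphi^{2n}S(q,i)+S(p',q\cdot i).
\end{equation}
By induction this is at most $\varphi^{2n}\bigl(S(q,i)+m(y,q\cdot i)\bigr)$, so it suffices to show that $S(q,i)+m(y,q\cdot i)\le\varphi^2m(e,i)$ for all such $q,y$. For $e=b$ the values of the left side are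
\[
\begin{array}{c|ccc|c}
&q\text{ empty},\,y=a&q=a,\,y=a&q=aa,\,y=b&\text{maximum }\beta(i)\\ \hline
i=1&\varphi&\varphi+0&-\varphi+1/\varphi&\varphi\\
i=2&0&-2\varphi+\varphi&-\varphi+0&0\\
i=3&\varphi^2&\varphi+\varphi^2&2\varphi+2&2\varphi^2
\end{array}
\]
and $\beta(i)=\varphi^2m(b,i)$. For $e=a$, the letter $y$ lies in the first block, the second block or the last letter of $(aab)(aab)a$. The left side is then at most $\beta(i)$, at most $\varphi^2w(b,i)+\beta(\pi_bi)$, and equal to $\varphi^2\bigl(w(b,i)+w(b,\pi_bi)\bigr)+m(a,i)$, respectively:
\[
\begin{array}{c|ccc|c}
&\text{first block}&\text{second block}&\text{last letter}&\varphi^2m(a,i)\\ \hline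
i=1&\varphi&-\varphi^2+2\varphi^2&\varphi^2+\varphi&\varphi^3\\
i=2&0&-\varphi^2+0&-2\varphi^2+0&0\\
i=3&2\varphi^2&2\varphi^2+\varphi&\varphi^2+\varphi^2&\varphi^4
\end{array}
\]
Every entry is bounded by the last one in its row.

For the second bound let $P_n$ be the maximum of $|S(p,i)|$ over all $e$, $i$ and prefixes $p$ of $\sigma^n(e)$. Since $|w|\le2\varphi$ and $|q|\le6$, we have $P_0=2\varphi$ and, by \eqref{eq:split}, $P_{n+1}\le P_n+12\varphi\cdot\varphi^{2n}$. As $\sum_{j<n}\varphi^{2j}<\varphi^{2n}/(\varphi^2-1)=\varphi^{2n-1}$, we get $P_n\le2\varphi+12\varphi^{2n}\le16\varphi^{2n}$.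
\end{proof}

\begin{lemma}\label{lem:sums}
Let $S_N=S(u_0\cdots u_{N-1},2)$. Then $\sum_Ne^{S_N}<\infty$ and $S_N/N\to0$.
\end{lemma}

\begin{proof}
Let $N\ge1$, and choose $n\ge0$ with $|\sigma^n(a)|\le N<|\sigma^{n+1}(a)|$. By Lemma~\ref{lem:rotation}, $u_0\cdots u_{N-1}$ is a prefix of $\sigma^{n+1}(a)$. Let $q$ be the longest prefix of $\sigma(a)=aabaaba$ with $|\sigma^n(q)|\le N$. It is nonempty and proper; let $y$ be the letter after it. By \eqref{eq:split} and Lemma~\ref{lem:prefix}, $S_N\le\varphi^{2n}\bigl(S(q,2)+m(y,q\cdot2)\bigr)$, where
\[
\begin{array}{c|cccccc}
q&a&aa&aab&aaba&aabaa&aabaab\\ \hline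
S(q,2)&-2\varphi&-\varphi&-\varphi^2&-\varphi^2-2\varphi&-\varphi^2-\varphi&-2\varphi^2\\
(y,\,q\cdot2)&(a,1)&(b,2)&(a,2)&(a,1)&(b,2)&(a,2)\\
m(y,q\cdot2)&\varphi&0&0&\varphi&0&0
\end{array}
\]
In every column the sum is at most $-\varphi$, so $S_N\le-\varphi^{2n+1}$. Fewer than $|\sigma^{n+1}(a)|\le7^{n+1}$ values of $N$ belong to a given $n$, so $\sum_Ne^{S_N}\le1+\sum_n7^{n+1}\exp(-\varphi^{2n+1})<\infty$ by the ratio test. On the other hand, $\sigma(a)$ contains five letters $a$, so $N\ge|\sigma^n(a)|\ge5^n$, and Lemma~\ref{lem:prefix} gives $|S_N|/N\le16\varphi^2(\varphi^2/5)^n$. This tends to $0$ because $\varphi^2<5$.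
\end{proof}

The inequalities $1<\varphi^2<5$ carry the lemma: the left one gives summability and the right one gives slowness.

\begin{proposition}\label{prop:shift}
There is a slow shift with six branches.
\end{proposition}

\begin{proof}
Order $Z=Y\times\{1,2,3\}$ by $(x,i)<(x',i')$ if $i<i'$, or $i=i'$ and $x<x'$. The six cells $C_{e,i}=J_e\times\{i\}$ are order-convex and partition $Z$. Let $T(x,i)=(Rx,\pi_e(i))$ for $x\in J_e$. Then $T$ is increasing on each cell, and the images $T(C_{a,i})=[1,\ell+1)\times\{\pi_a(i)\}$ and $T(C_{b,i})=[0,1)\times\{\pi_b(i)\}$ are order-convex and partition $Z$; so $T$ is a bijection. Let $z_0=(1,2)$, the least element of $T(C_{a,1})=[1,\ell+1)\times\{2\}$. The points $z_n=(x_n,(u_0\cdots u_{n-1})\cdot2)$ are distinct because the $x_n$ are. The word $u$ begins with $\sigma^2(a)$, hence with $\sigma(a)\sigma(a)$. Its first three letters, read from sheet $2$, visit $C_{a,2},C_{a,1},C_{b,2}$. The second copy of $\sigma(a)$ starts on sheet $\pi_a(2)=1$ and visits $C_{a,1},C_{a,2},C_{b,1},C_{a,3},C_{a,3},C_{b,3},C_{a,1}$. So all six cells are visited. With the slope $e^{w(e,i)}$ on $C_{e,i}$ we have $\Lambda_n=e^{S_n}$,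 and Lemmas~\ref{lem:blowup} and~\ref{lem:sums} finish the proof.
\end{proof}

\section{From the square to the disk}\label{sec:square}

Propositions~\ref{prop:trading} and~\ref{prop:shift} release a piece $V_0$ whose upper arc has a prescribed second derivative $\psi$. One constraint remains: $\psi$ vanishes to infinite order at both ends, so the arc cannot be a circular arc alone. It must contain transitional arcs that lead from curvature $0$ to the curvature of the circle. These create unwanted curved pieces, and we dispose of them in pairs: a convex piece and a concave piece along the same arc form a triangle.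

\subsection{Bows and their triangles}

For a $C^2$ curve $\gamma$, a $C^2$ change of parameter $\vartheta$ and $g\in\mathbf{Aff}$ with $\det g$ the determinant of its linear part, the chain rule gives
\begin{equation}\label{eq:det}
\begin{gathered}
\det\bigl((\gamma\circ\vartheta)',(\gamma\circ\vartheta)''\bigr)=(\vartheta')^3\,\det(\gamma',\gamma'')\circ\vartheta,\\
\det\bigl((g\gamma)',(g\gamma)''\bigr)=\det g\cdot\det(\gamma',\gamma'').
\end{gathered}
\end{equation}
A \emph{bow} is an affine image of the graph of a concave, non-affine $C^\infty$ function on a compact interval. For $\gamma(t)=(t,h(t))$ we have $\det(\gamma',\gamma'')=h''$. So by \eqref{eq:det} an oriented bow $c$ either \emph{turns left} ($\det(\gamma',\gamma'')\ge0$ throughout) or \emph{turns right} ($\le0$ throughout), and not both; the reversed bow $\bar c$ turns the other way, and $gc$ turns the same way for $g\in\mathbf{Aff}_+$.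

Let $c$ be the graph of a concave, non-affine $C^\infty$ function $h$ on $[x_1,x_2]$, let $\chi_c$ be the affine function whose graph contains the chord, and let $T_1,T_2$ be the affine functions tangent to $h$ at $x_1,x_2$. Then $\chi_c<h$ on $(x_1,x_2)$ and $h\le\min(T_1,T_2)$. If $T_2(x_1)=h(x_1)$, then $T_2=\chi_c$ and $h$ would be affine; so $T_2(x_1)>T_1(x_1)$, and likewise $T_1(x_2)>T_2(x_2)$. Hence the two tangents meet in a single point $r$, with abscissa $x_r\in(x_1,x_2)$, and $r$ lies above the chord. The convex function $T_1-h\ge0$ vanishes exactly on an interval $[x_1,x']$, and $T_2-h$ vanishes exactly on an interval $[x'',x_2]$. If $h(x_r)$ were equal to $T_1(x_r)=T_2(x_r)$, then $h=\min(T_1,T_2)$ would have a corner at $x_r$; so $x'<x_r<x''$, and $h<\min(T_1,T_2)$ exactly on $(x',x'')$. Therefore the triangle $\Delta(c)$ spanned by $r$ and the endpoints of $c$ is tiled by two disks from $\mathcal D^\infty$: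
\[
\Delta_{\mathrm{in}}(c)=\{x_1\le x\le x_2,\ \chi_c\le y\le h\},\qquad\Delta_{\mathrm{out}}(c)=\{x'\le x\le x'',\ h\le y\le\min(T_1,T_2)\}.
\]
The three sets have affinely invariant descriptions: $\Delta(c)$ is determined by the endpoints and end tangents, $\Delta_{\mathrm{in}}(c)$ is the convex hull of $c$, and $\Delta_{\mathrm{out}}(c)$ is the closure of $\Delta(c)\setminus\Delta_{\mathrm{in}}(c)$. So they are defined for every bow and commute with affine maps. For an oriented bow, the \emph{left piece} $\Delta_{\mathrm{left}}(c)$ is $\Delta_{\mathrm{in}}(c)$ if $c$ turns left and $\Delta_{\mathrm{out}}(c)$ if $c$ turns right.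

\begin{lemma}\label{lem:bow}
Let $c$ be an oriented bow.
\begin{itemize}
\item[(i)] $\Delta_{\mathrm{left}}(c)$ and $\Delta_{\mathrm{left}}(\bar c)$ belong to $\mathcal D^\infty$ and tile the triangle $\Delta(c)$.
\item[(ii)] $\Delta_{\mathrm{left}}(gc)=g\,\Delta_{\mathrm{left}}(c)$ for $g\in\mathbf{Aff}_+$.
\item[(iii)] If $c$ is the graph of $h\in C^\infty([x_1,x_2])$, traversed from right to left, then for all large $M$ the strip $\{x_1\le x\le x_2,\ -M\le y\le h(x)\}$ is tiled by $\Delta_{\mathrm{left}}(c)$ and a polygon.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (i) and (ii) were just shown. In (iii), $\gamma(t)=(-t,h(-t))$ has $\det(\gamma',\gamma'')=-h''$, and $h$ is not affine because a bow does not lie in a line. If $c$ turns left, then $h$ is concave, and the strip is tiled by $\Delta_{\mathrm{in}}(c)$ and the trapezoid below the chord. If $c$ turns right, then $h$ is convex, $\Delta_{\mathrm{out}}(c)$ lies between $\max(T_1,T_2)$ and $h$, and the rest of the strip is the pentagon $\{-M\le y\le\max(T_1,T_2)\}$, provided that $r$ lies above the line $y=-M$. See Figure~\ref{fig:bow}.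
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!30] plot[domain=0:3,samples=40] (\x,{1.5+0.3*\x*(3-\x)}) -- cycle;
\draw (0,1.5) -- (0,0) -- (3,0) -- (3,1.5) -- cycle;
\draw[thick] plot[domain=0:3,samples=40] (\x,{1.5+0.3*\x*(3-\x)});
\draw[thick,->] (1.52,2.175) -- (1.45,2.175);
\draw[dashed] (0,1.5) -- (1.5,2.85) -- (3,1.5);
\node at (1.5,1.8) {\small $\Delta_{\mathrm{in}}$}; \node[above] at (1.5,2.85) {\small $r$};
\begin{scope}[shift={(4.5,0)}]
\fill[gray!30] plot[domain=0:3,samples=40] (\x,{2.2-0.3*\x*(3-\x)}) -- (1.5,0.85) -- cycle;
\draw (0,2.2) -- (0,0) -- (3,0) -- (3,2.2) -- (1.5,0.85) -- cycle;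
\draw[thick] plot[domain=0:3,samples=40] (\x,{2.2-0.3*\x*(3-\x)});
\draw[thick,->] (1.52,1.525) -- (1.45,1.525);
\draw[dashed] (0,2.2) -- (3,2.2);
\node at (1.5,1.27) {\small $\Delta_{\mathrm{out}}$}; \node[below] at (1.5,0.85) {\small $r$};
\end{scope}
\end{tikzpicture}
\caption{The strip below an arc traversed from right to left. Below a concave arc it consists of a trapezoid and the region $\Delta_{\mathrm{in}}$ between arc and chord; below a convex arc, of a pentagon and the region $\Delta_{\mathrm{out}}$ between the arc and its end tangents, which meet at $r$. In both cases the shaded region is the part of the triangle formed by chord and end tangents that lies to the left of the arc.}\label{fig:bow}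
\end{figure}

\subsection{A criterion for congruence}

The first lemma says that auxiliary polygons are free: they can be hidden inside the given disks.

\begin{lemma}[Assembly]\label{lem:assembly}
Let the disk $A$ be tiled by a convex polygon $P_A$ and disks $A_1,\dots,A_p$, and the disk $B$ by a convex polygon $P_B$ and disks $B_1,\dots,B_q$, where $p,q\ge0$. Let $\mathcal W$ and $\mathcal W'$ be finite lists of polygons, each polygon given with a tiling by disks. Assume that all these disks belong to $\mathcal D^\infty$, and that there is a bijection between the list formed by the $A_i$ and the tiles of $\mathcal W$ and the list formed by the $B_j$ and the tiles of $\mathcal W'$ such that corresponding disks are equivalent under $\mathbf{Aff}_+$. Then $A$ and $B$ are congruent by dissection with respect to $\mathbf{Aff}_+$ with finitely many pieces from $\mathcal D^\infty$.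
\end{lemma}

\begin{proof}
Using homotheties of small positive ratio, which lie in $\mathbf{Aff}_+$, place pairwise disjoint copies of the polygons of $\mathcal W$, with their tilings, in the interior of $P_A$. The lines through the sides of these copies cut $P_A$ into finitely many convex polygons. The interior of each of them meets the boundary of no copy, so it lies inside one copy or outside all copies. Those outside, of which there is at least one, are cut into $t\ge1$ triangles by diagonals. Now $A$ is tiled by the $A_i$, the copies of the tiles of $\mathcal W$, and $t$ triangles. Treat $B$ and $\mathcal W'$ in the same way, with $t'\ge1$ triangles. Cutting a triangle in two raises $t$ or $t'$ by one, so we may assume $t=t'$. Match the triangles arbitrarily, and the other pieces by the given bijection.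
\end{proof}

A \emph{chain} is an oriented curve that is a concatenation of finitely many oriented bows, its \emph{links}, and that some map in $\mathbf{Aff}_+$ carries to the graph of a function $G\in C^\infty([0,1])$, traversed from right to left, with $G^{(j)}(0)=G^{(j)}(1)=0$ for all $j\ge2$. A regular $C^\infty$ curve $\gamma$ with $\langle\gamma',v\rangle>0$ for a fixed vector $v$ can always be brought to the form of such a graph over $[0,1]$, apart from the conditions at the ends: rotate $v$ into the negative $x$-direction, then translate and scale the $x$-coordinate. Two oriented curves are \emph{equivalent} if a map in $\mathbf{Aff}_+$ carries one to the other, respecting directions.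

\begin{proposition}\label{prop:criterion}
Let the disk $A$ be tiled by a convex polygon $P_A$ and the left pieces of oriented bows $a_1,\dots,a_p$, and the disk $B$ by a convex polygon $P_B$ and the left pieces of oriented bows $b_1,\dots,b_q$. Suppose that there is a finite list of chains whose links, listed with multiplicity, are equivalent one by one to
\[
b_1,\dots,b_q,\qquad\bar a_1,\dots,\bar a_p,\qquad t_1,\bar t_1,\dots,t_s,\bar t_s
\]
for some oriented bows $t_1,\dots,t_s$. Then $A$ and $B$ are congruent by dissection with respect to $\mathbf{Aff}_+$ with finitely many pieces from $\mathcal D^\infty$.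
\end{proposition}

\begin{proof}
If the list of chains is empty, then $A=P_A$ and $B=P_B$, and Lemma~\ref{lem:assembly} applies with empty lists. Otherwise let the chains be normalized as graphs of $G_1,\dots,G_N$ on $[0,1]$. Put $\psi(t)=N^2G_\nu''(Nt-\nu+1)$ for $\frac{\nu-1}N\le t\le\frac\nu N$, $\nu=1,\dots,N$, and $\psi=0$ outside $[0,1]$. All derivatives of $G_\nu''$ vanish at $0$ and $1$, so $\psi\in C^\infty(\mathbb R)$. Take $f$ from Proposition~\ref{prop:trading} for the shift of Proposition~\ref{prop:shift}. On $[\frac{\nu-1}N,\frac\nu N]$ the function $f(h_0+t)-G_\nu(Nt-\nu+1)$ has second derivative zero, so it is affine. Hence the graph of $f$ over the $\nu$-th part of $I_0$ is the image of the graph of $G_\nu$ under a map $(x,y)\mapsto(h_0+(x+\nu-1)/N,\ y+\alpha x+\beta)$, which lies in $\mathbf{Aff}_+$ and preserves the direction from right to left.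

Cut $V_0$ by vertical segments into strips, one below the image of each link. For $M$ large, Lemma~\ref{lem:bow}(iii) splits each strip into a polygon and the left piece of the arc above it. By Lemma~\ref{lem:bow}(ii), the rectangle $\mathcal R=[0,L]\times[-M,M]$ is now tiled by $U_1,V_1,\dots,U_6,V_6$, by finitely many polygons $P_1,\dots,P_m$, and by $\mathbf{Aff}_+$-images of the left pieces of all $b_j$, $\bar a_i$, $t_l$, $\bar t_l$.

Apply Lemma~\ref{lem:assembly} with $A_i=\Delta_{\mathrm{left}}(a_i)$, $B_j=\Delta_{\mathrm{left}}(b_j)$, with $\mathcal W$ consisting of $\mathcal R$, and with $\mathcal W'$ consisting of the quadrilaterals $Q_j$ tiled by $V_j$ and $g_j(U_j)$, the polygons $P_1,\dots,P_m$ uncut, and the triangles $\Delta(a_i)$ and $\Delta(t_l)$ tiled as in Lemma~\ref{lem:bow}(i). Up to $\mathbf{Aff}_+$, both lists consist of the $U_j$, the $V_j$, the polygons $P_1,\dots,P_m$, and the left pieces of all $a_i,\bar a_i,b_j,t_l,\bar t_l$, each once.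
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Recall the fundamental theorem of plane curves: for a $C^\infty$ function $\kappa$ on a compact interval there is a $C^\infty$ curve $\gamma$, parametrized by arc length on that interval, with signed curvature $\det(\gamma',\gamma'')=\kappa$; it is unique up to an orientation preserving rigid motion, and the angle of $\gamma'$ has derivative $\kappa$. Reversing the direction of travel changes the sign of the curvature.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=P_A$ be the square, with no bows. Let $B$ be the circular disk, $P_B$ an inscribed regular $16$-gon, and $b_1,\dots,b_{16}$ the arcs between consecutive vertices, oriented counterclockwise. Each has angle $\theta=\pi/8$ and is a bow that turns left, so $\Delta_{\mathrm{left}}(b_j)$ is the circular segment cut off by a side of $P_B$. These segments and $P_B$ tile $B$.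

Let $\delta=1/10$ and $k(s)=\eta(s)/(\eta(s)+\eta(\delta-s))$ on $[0,\delta]$, where $\eta(s)=e^{-1/s}$ for $s>0$ and $\eta(0)=0$. Then $k$ is $C^\infty$, $0<k\le1$ on $(0,\delta]$, all derivatives $k^{(j)}(0)$, $j\ge0$, vanish, $k(\delta)=1$, and $k^{(j)}(\delta)=0$ for $j\ge1$ because $1-k(s)=k(\delta-s)$. Let $K=c_1c_2c_3c_4c_5$ be a curve parametrized by arc length whose curvature on the five successive arcs, with $s$ measured from the start of each arc, is
\[
\begin{array}{c|ccccc}
\text{arc}&c_1&c_2&c_3&c_4&c_5\\ \hline
\text{length}&\delta&\theta&\delta&\delta&\delta\\
\text{curvature}&k(s)&1&k(\delta-s)&-k(s)&-k(\delta-s)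
\end{array}
\]
At the four junctions the curvature has the values $1,1,0,-1$ from both sides and all its derivatives vanish. So the curvature is a $C^\infty$ function $\kappa$, and it vanishes to infinite order at both ends of $K$.

\emph{$K$ is a chain with links $c_1,\dots,c_5$.} Measured from the initial direction $v$, the tangent angle increases by at most $2\delta+\theta<\pi/4$ along $c_1c_2c_3$ and then decreases by exactly the amount gained on $c_1$ and $c_3$. So it stays in $[0,\pi/4)$, and after a rotation $K$ is the graph of a $C^\infty$ function $G$, traversed from right to left. By \eqref{eq:det}, $G''(x)=-\kappa(s(x))\,(1+G'(x)^2)^{3/2}$, where the arc length $s(x)$ is a $C^\infty$ function of $x$. By the chain and product rules $G''$ vanishes to infinite order at both ends, and this survives the scaling of $x$ to $[0,1]$. Under each $c_i$ the function $G''$ has constant sign and is not identically zero, so $c_i$ is a bow.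

\emph{The links pair off.} The arc $c_2$ is a counterclockwise arc of angle $\theta$ of a unit circle, so it is equivalent to each $b_j$ by a similarity. The reversed arc $\bar c_5$ has curvature $k(s)$, and $\bar c_4$ has curvature $k(\delta-s)$. By the uniqueness statement above, $\bar c_5$ is equivalent to $c_1$ and $\bar c_4$ to $c_3$; that is, $c_5$ is equivalent to $\bar c_1$ and $c_4$ to $\bar c_3$. Therefore the links of $16$ copies of $K$ are equivalent to $b_1,\dots,b_{16}$ and $16$ copies of each of the pairs $c_1,\bar c_1$ and $c_3,\bar c_3$. Proposition~\ref{prop:criterion} applies.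
\end{proof}

\section{Two invariants of dissections}\label{sec:invariants}

In the proof above, the transitional arcs cancelled because a circular arc looks the same at both ends. We now show that some such condition is necessary. Both invariants of this section are sums over boundary arcs that change sign with the direction of travel, so we first prove that the inner edges of a tiling cancel. The pieces are arbitrary disks in $\mathcal D^k$, and two boundaries could a priori meet in a complicated set; the point is that in a tiling they do not.

\subsection{Edges of a tiling}

The boundary of a disk $D$ is always oriented counterclockwise, that is, with winding number $+1$ about the interior points. The winding number increases by $1$ when a regular $C^1$ arc of the curve is crossed from right to left, so near an interior point of such an arc the interior of $D$ lies on the left.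

\begin{lemma}\label{lem:additive}
Let $k\in\mathbb N\cup\{\infty\}$, $k\ge1$, and let $\nu$ assign to each oriented regular $C^k$ arc $e$ an element of an abelian group, independent of the parametrization, such that $\nu(\bar e)=-\nu(e)$ and $\nu(e)=\nu(e')+\nu(e'')$ when $e$ is cut at an interior point into $e'$ and $e''$. For $D\in\mathcal D^k$ let $\nu(\partial D)$ be the sum of $\nu$ over the arcs of a division of $\partial D$ into regular $C^k$ arcs. This sum does not depend on the division, and if $D_1,\dots,D_n\in\mathcal D^k$ tile $D\in\mathcal D^k$, then $\nu(\partial D)=\sum_i\nu(\partial D_i)$.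
\end{lemma}

\begin{proof}
Two divisions have a common refinement, obtained by using all division points, and refining does not change the sum.

In the sphere $\mathbb R^2\cup\{\infty\}$ consider the pairwise disjoint Jordan domains $O_i=\operatorname{int}D_i$, $1\le i\le n$, and $O_0=(\mathbb R^2\setminus D)\cup\{\infty\}$, with boundaries $\Gamma_i=\partial D_i$ and $\Gamma_0=\partial D$. Their closures cover the sphere.

\emph{Three of the domains have at most two common boundary points.} Suppose they had three. By the Schoenflies theorem the closure of each domain is homeomorphic to a closed circular disk, with the boundary going to the circle. The three radii to the three points give arcs from one point of the domain to the three points; they run inside the domain except for their ends and meet only at their start. The nine arcs embed the complete bipartite graph $K_{3,3}$ in the sphere, which is impossible. So only finitely many points lie on three or more of the $\Gamma_i$. Let $\Sigma$ be a finite set that contains these points, the division points of chosen divisions of all $\Gamma_i$ into $C^k$ arcs, and at least two points of each $\Gamma_i$. An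 \emph{edge} of $\Gamma_i$ is a component of $\Gamma_i\setminus\Sigma$; its closure is a regular $C^k$ arc.

\emph{Every edge is an edge of exactly two of the curves.} A point $p\in\Gamma_i$ is a limit of points outside $\overline{O_i}$, so it lies in $\overline{O_j}$ for some $j\ne i$. It is also a limit of points of $O_i$, so it is not in the open set $O_j$; hence $p\in\Gamma_j$. If $p\notin\Sigma$, this $j$ is unique. So an edge $e$ of $\Gamma_i$ is the disjoint union of the relatively closed sets $e\cap\Gamma_j$, $j\ne i$, and since $e$ is connected, $e\subseteq\Gamma_j$ for exactly one $j\neq i$. Then $e$ lies in an edge $e'$ of $\Gamma_j$. By the same argument $e'$ lies in exactly one other curve, which is $\Gamma_i$; being connected and disjoint from $\Sigma$, it lies in $e$. So $e=e'$.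

\emph{Directions.} Let $e$ be an edge of $\Gamma_i$ and $\Gamma_j$, and $p\in e$. Then $p$ lies in no other $\overline{O_l}$, and not in the closed sets $\Gamma_i\setminus e$ and $\Gamma_j\setminus e$. Choose a small rectangle $N$ around $p$ that avoids all these sets and in which $e$ is a graph, so that $N\setminus e$ has two components, the two sides of $e$. Each side is connected and contained in $O_i\cup O_j$, hence in one of the two domains, and both domains meet $N\setminus e$. So $O_i$ and $O_j$ occupy opposite sides. If $i,j\ge1$, then $\Gamma_i$ and $\Gamma_j$ traverse $e$ in opposite directions, and the two contributions to $\sum_i\nu(\partial D_i)$ cancel. If $j=0$, then the interiors of $D_i$ and $D$ lie on the same side, the directions agree, and the contribution of $e$ is its contribution to $\nu(\partial D)$. Every edge of $\Gamma_0$ occurs exactly once in this way.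
\end{proof}

\subsection{Signed affine length}

The maps $g_j$ of Proposition~\ref{prop:trading} and the homotheties of Lemma~\ref{lem:assembly} change areas. This cannot be avoided.

\begin{proposition}\label{prop:det}
With respect to the group of affine maps with determinant $\pm1$, no square and circular disk are congruent by dissection with pieces from $\mathcal D^2$.
\end{proposition}

\begin{proof}
For an oriented regular $C^2$ arc with parametrization $\gamma$ put $\nu=\int\sqrt[3]{\det(\gamma',\gamma'')}\,dt$, with the real cube root, which keeps the sign. The integrand is continuous on a compact interval. Two regular $C^2$ parametrizations of the same oriented arc differ by a $C^2$ change of parameter $\vartheta$ with $\vartheta'>0$; by \eqref{eq:det} the integrand is multiplied by $\vartheta'$, so the integral is unchanged. Reversing the direction changes the sign of $\det(\gamma',\gamma'')$ and hence of $\nu$. By Lemma~\ref{lem:additive}, $\mathcal L(D)=\nu(\partial D)$ is additive under tilings in $\mathcal D^2$. For $g\in\mathbf{Aff}$ we have $\mathcal L(gD)=|\det g|^{1/3}\mathcal L(D)$. For $\det g>0$ this is \eqref{eq:det}. For $\det g<0$ the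 integrand is multiplied by the negative number $\sqrt[3]{\det g}$, but $g$ turns the counterclockwise direction into the clockwise one, and the two signs cancel. So disks that are congruent by dissection as in the statement have the same $\mathcal L$. For a square $\mathcal L=0$. For a circular disk of radius $r$, $\gamma(t)=r(\cos t,\sin t)$ gives $\det(\gamma',\gamma'')=r^2$ and $\mathcal L=2\pi r^{2/3}>0$.
\end{proof}

\subsection{Jets}

For the full affine group $\mathcal L$ is lost, but information concentrated at the endpoints of arcs survives. Let $k\in\{2,3,\dots\}\cup\{\infty\}$, let $c$ be a regular $C^k$ arc and $p\in c$, possibly an endpoint. In Cartesian coordinates $(\xi,\zeta)$ with origin $p$ and the tangent line as $\xi$-axis, $c$ is near $p$ the graph $\zeta=h(\xi)$ of a $C^k$ function on a one-sided or two-sided neighborhood of $0$, with $h(0)=h'(0)=0$. The \emph{$k$-jet} of $c$ at $p$ consists of the point $p$, the tangent line, and the Taylor polynomial of order $k$ of $h$ at $0$ (the Taylor series if $k=\infty$). Precisely, two arcs have the same $k$-jet at $p$ if they have the same tangent line there and, in the same coordinates, the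 same derivatives $h^{(j)}(0)$ for $j\le k$. The jet depends only on the set $c$ near $p$. It records neither a direction of travel nor the side of $p$ on which the arc lies; in particular, the two halves of an arc cut at $p$ have the same jet at $p$. Let $\mathcal J_k$ be the set of $k$-jets.

The group $\mathbf{Aff}$ acts on $\mathcal J_k$. Indeed, in coordinates as above at $p$ and at $g(p)$, the map $g$ reads $(\xi,\zeta)\mapsto(a\xi+b\zeta,d\zeta)$ with $ad\ne0$, because it maps tangent line to tangent line. The function $h_1$ that describes $g(c)$ satisfies $h_1(a\xi+bh(\xi))=d\,h(\xi)$. Differentiating $j$ times at $0$ expresses $a^jh_1^{(j)}(0)$ as a universal polynomial in $a,b,d$, the $h^{(i)}(0)$ with $i\le j$ and the $h_1^{(i)}(0)$ with $i<j$. So the jet of $g(c)$ depends only on $g$ and the jet of $c$. For $j=2$,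
\begin{equation}\label{eq:second}
a^2\,h_1''(0)=d\,h''(0).
\end{equation}
Let $\Omega_k=\mathcal J_k/\mathbf{Aff}_+$, and write $[J]$ for the class of a jet $J$. A jet is \emph{flat} if it is the jet of a line, that is, if its Taylor polynomial or series is zero. The flat jets form one class $\omega_0$. The graph of a function $G$ has a flat jet over $x_0$ if and only if $G^{(j)}(x_0)=0$ for $2\le j\le k$; to see this, subtract the tangent of $G$ at $x_0$ by a shear.

For an oriented regular $C^k$ arc $e$ with jet $s(e)$ at its start and $s^*(e)$ at its end put $\nu_k(e)=[s(e)]-[s^*(e)]$ in the free abelian group $\mathbb Z[\Omega_k]$. It changes sign under reversal and is additive under cutting. For $D\in\mathcal D^k$ define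
\[
\mathcal I_k(D)=\nu_k(\partial D)\in\mathbb Z[\Omega_k].
\]
A segment contributes $\omega_0-\omega_0=0$, so $\mathcal I_k$ vanishes for polygons. As the simplest case, $\Omega_2$ has exactly two elements, zero and nonzero curvature: \eqref{eq:second} separates them, and any nonzero value of $h''(0)$ is carried to any other by a suitable $d$ and $a=\operatorname{sgn}d$. So $\mathcal I_2$ records the number of arcs that run from a curved start to a flat end, minus the number that do the opposite.

\begin{theorem}[Invariance]\label{thm:invariance}
Let $k\in\{2,3,\dots\}\cup\{\infty\}$. If $A,B\in\mathcal D^k$ are congruent by dissection with respect to $\mathbf{Aff}_+$ with pieces from $\mathcal D^k$, then $\mathcal I_k(A)=\mathcal I_k(B)$. If they are so with respect to $\mathbf{Aff}$, then the images of $\mathcal I_k(A)$ and $\mathcal I_k(B)$ in $\mathbb F_2[\mathcal J_k/\mathbf{Aff}]$ coincide.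
\end{theorem}

\begin{proof}
Let $A_1,\dots,A_n$ be the pieces and $g_1,\dots,g_n$ the maps. By Lemma~\ref{lem:additive}, $\mathcal I_k(A)=\sum_i\mathcal I_k(A_i)$ and $\mathcal I_k(B)=\sum_i\mathcal I_k(g_iA_i)$. A map $g\in\mathbf{Aff}_+$ preserves the direction of the boundary and the classes of all jets, so $\mathcal I_k(gD)=\mathcal I_k(D)$. An orientation reversing map $g$ exchanges starts and ends, so $\mathcal I_k(gD)=-g_*\mathcal I_k(D)$, where $g_*$ is the permutation of $\Omega_k$ induced by $g$; it is well defined because $\mathbf{Aff}_+$ is a normal subgroup. In $\mathbb F_2[\mathcal J_k/\mathbf{Aff}]$ the sign disappears and $g_*$ acts trivially.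
\end{proof}

\section{Classification of convex disks}\label{sec:classification}

\begin{theorem}\label{thm:classification}
Let $A,B\in\mathcal D^\infty$ be convex. Then $A$ and $B$ are congruent by dissection with respect to $\mathbf{Aff}_+$ with finitely many pieces from $\mathcal D^\infty$ if and only if $\mathcal I_\infty(A)=\mathcal I_\infty(B)$. In particular, a convex $A\in\mathcal D^\infty$ is so congruent to a square if and only if $\mathcal I_\infty(A)=0$.
\end{theorem}

Necessity is Theorem~\ref{thm:invariance}. For sufficiency we verify the hypotheses of Proposition~\ref{prop:criterion}. Convexity is used only to cut $A$ and $B$ into a convex polygon and caps. Each cap arc must then be prolonged to a chain by tails that flatten it out, as $c_1$ and $c_3$ did for the circular arc. We use one standard pair of tails for each class of jets; the equality of the invariants is exactly what makes the tails pair off. We need Borel's theorem: every formal power series is the Taylor series at $0$ of a $C^\infty$ function on $\mathbb R$.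

\begin{proof}[Proof of sufficiency]
Assume $\mathcal I_\infty(A)=\mathcal I_\infty(B)$.

\emph{Caps.} Divide $\partial A$ into regular $C^\infty$ arcs so finely that the division points are not all collinear and any two tangent vectors of the same arc make an angle less than $\pi/2$. Let $a_1,\dots,a_p$ be the arcs that are not contained in a line; the others are segments. Let $\gamma$ parametrize $a_i$ on $[0,1]$, and let $v=\gamma(1)-\gamma(0)$ be its chord vector. Then
\begin{equation}\label{eq:chord}
\langle\gamma'(t),v\rangle=\int_0^1\langle\gamma'(t),\gamma'(s)\rangle\,ds>0\qquad(0\le t\le1),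
\end{equation}
so after a rotation $a_i$ is the graph of a non-affine $C^\infty$ function $h$, traversed from right to left, and the interior of $A$ lies on its left, that is, below. At an interior point of $a_i$ the convex set $A$ has a supporting line, which must be the tangent, and $A$ lies below it. So $h$ lies below all its tangents and is concave: $a_i$ is a bow that turns left, and $\Delta_{\mathrm{left}}(a_i)$ is its convex hull. Let $P_A$ be the convex hull of the division points, and $o$ an interior point of $P_A$. Every ray from $o$ meets $\partial A$ exactly once, so the rays through the division points cut $A$ into sectors, one for each arc. The chord of the arc cuts the sector into a triangle with vertex $o$ and, if the arc is some $a_i$, the convex hull of $a_i$. The triangles tile $P_A$, so $P_A$ and the $\Delta_{\mathrm{left}}(a_i)$ tile $A$. In the same way $B$ is tiled by $P_B$ and the left pieces of bows $b_1,\dots,b_q$.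

Call the oriented bows $b_1,\dots,b_q,\bar a_1,\dots,\bar a_p$ the \emph{cores}. Segments contribute nothing to $\mathcal I_\infty$, and $\nu_\infty(\bar a_i)=-\nu_\infty(a_i)$, so $\sum_{\text{cores }c}\nu_\infty(c)=\mathcal I_\infty(B)-\mathcal I_\infty(A)=0$. In other words,
\begin{equation}\label{eq:balance}
\text{for each }\omega\in\Omega_\infty,\text{ as many cores start in class }\omega\text{ as end in class }\omega.
\end{equation}

\emph{Tails.} For each of the finitely many classes $\omega\ne\omega_0$ that occur at an endpoint of a core, fix a representative $J_\omega$ at the origin with the $x$-axis as tangent line. Its series $\sum_{j\ge2}\alpha_jx^j$ is nonzero. By Borel's theorem there is $H_\omega\in C^\infty(\mathbb R)$ whose Taylor series at $0$ is the second derivative of this series. Then $H_\omega(x)=x^m(\alpha+o(1))$ with $m\ge0$ and $\alpha\ne0$, so for small $\varepsilon>0$ the function $H_\omega$ is nonzero and of constant sign on each of $[-\varepsilon,0)$ and $(0,\varepsilon]$. Let $\chi\in C^\infty(\mathbb R)$ satisfy $0\le\chi\le1$, equal $1$ near $0$, be positive on $(-\varepsilon,\varepsilon)$ and vanish elsewhere. Define $G_\omega$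 by $G_\omega''=H_\omega\chi$, $G_\omega(0)=G_\omega'(0)=0$, and let $t^-_\omega$ and $t^+_\omega$ be its graphs over $[-\varepsilon,0]$ and $[0,\varepsilon]$, both oriented by increasing $x$. Each is strictly convex or strictly concave, hence a bow. Both have the jet $J_\omega$ at the origin and flat jets at their outer ends. For $\varepsilon\le1$ their slopes are at most $\varepsilon\max_{[-1,1]}|H_\omega|$ in absolute value. The curve $t^-_\omega t^+_\omega$ and its reverse are chains.

\emph{Chains through the cores.} Consider an endpoint of a core $c$, with jet $J$. If $J$ is flat, attach nothing. If $J$ has class $\omega\ne\omega_0$, fix $\beta\in\mathbf{Aff}_+$ with $\beta(J)=J_\omega$; this choice does not depend on $\varepsilon$. The map $\beta$ sends the direction of travel of $c$ at the endpoint to the positive or to the negative $x$-direction. Jets are unoriented, so we cannot control which. Attach to $c$ the image under $\beta^{-1}$ of the oriented bow that arrives at the origin, or leaves it, in that direction: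
\[
\begin{array}{l|cc}
&\text{direction }+&\text{direction }-\\ \hline
\text{start of }c\text{ (in-tail)}&t^-_\omega&\overline{t^+_\omega}\\[2pt]
\text{end of }c\text{ (out-tail)}&t^+_\omega&\overline{t^-_\omega}
\end{array}
\]
At a junction, core and tail are graphs over the two halves of the common tangent line, with equal one-sided derivatives of all orders, so the prolonged curve is regular and $C^\infty$. By \eqref{eq:chord}, all tangent vectors of $c$ have positive inner product with the chord vector $v$ of $c$. As $\varepsilon\to0$ the directions along a tail tend uniformly to the direction of $c$ at the junction, so for small $\varepsilon$ the same inequality holds along the tails; there are finitely many junctions, and one $\varepsilon$ serves all. Hence a map in $\mathbf{Aff}_+$ carries the prolonged curve to the graph of some $G\in C^\infty([0,1])$, traversed from right to left. Both end jets are flat, either as outer ends of tails or because no tail was needed, so $G^{(j)}$ vanishes at $0$ and $1$ for $j\ge2$. The prolonged curve is a chain whose links are the core and at most two tails.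

\emph{Pairing the tails.} Fix $\omega\ne\omega_0$. By \eqref{eq:balance} there are as many in-tails as out-tails of class $\omega$; match them in pairs. Up to equivalence a pair is one of
\[
\bigl(t^-_\omega,\overline{t^-_\omega}\bigr),\qquad\bigl(\overline{t^+_\omega},t^+_\omega\bigr),\qquad\bigl(t^-_\omega,t^+_\omega\bigr),\qquad\bigl(\overline{t^+_\omega},\overline{t^-_\omega}\bigr).
\]
The first two already consist of a bow and its reverse. For each pair of the third kind, add to the list of chains the reverse of $t^-_\omega t^+_\omega$, with links $\overline{t^+_\omega}$ and $\overline{t^-_\omega}$. For each pair of the fourth kind, add the chain $t^-_\omega t^+_\omega$, with links $t^-_\omega$ and $t^+_\omega$. In both cases the four bows form two pairs of a bow and its reverse. Now the links of all chains are, up to equivalence, the cores and finitely many pairs $t,\bar t$, and Proposition~\ref{prop:criterion} gives the congruence. The last sentence of the theorem follows since $\mathcal I_\infty$ vanishes for a square.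
\end{proof}

\begin{corollary}\label{cor:examples}
\begin{itemize}
\item[(i)] All convex disks whose boundary is a regular closed $C^\infty$ curve, and all convex polygons, are mutually congruent by dissection with respect to $\mathbf{Aff}_+$ with pieces from $\mathcal D^\infty$.
\item[(ii)] The same holds if all convex disks bounded by finitely many segments and arcs of conics are added to the list.
\item[(iii)] The convex disk $D=\{0\le x\le1,\ x^3\le y\le x\}\in\mathcal D^\infty$ is not congruent to a square by dissection with respect to $\mathbf{Aff}$ with pieces from $\mathcal D^2$, hence not with pieces from $\mathcal D^\infty$.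
\end{itemize}
\end{corollary}

\begin{proof}
For (i) and (ii) it suffices, by Theorem~\ref{thm:classification}, to show that $\mathcal I_\infty=0$ for all these disks.

(i) On a regular closed $C^\infty$ curve, the end jet of each arc is the start jet of the next one, so the sum telescopes. Polygons were treated before Theorem~\ref{thm:invariance}.

(ii) A curved arc of a conic lies on an ellipse, a parabola or one branch of a hyperbola, that is, on an affine image of the unit circle, of $y=x^2$, or of $xy=1$, $x>0$. These three curves are preserved by the rotations about the origin, by the maps $(x,y)\mapsto(x+t,\,y+2tx+t^2)$, and by the maps $(x,y)\mapsto(sx,s^{-1}y)$ with $s>0$, respectively. All these maps have determinant $1$, and in each case they carry any point of the curve to any other. Conjugates of maps in $\mathbf{Aff}_+$ lie in $\mathbf{Aff}_+$. So the jets at the two ends of the arc have the same class, and the arc contributes $0$.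

(iii) The boundary of $D$ consists of the arc $y=x^3$ from $(0,0)$ to $(1,1)$ and a segment, which contributes $0$. The second derivative $6x$ vanishes at $x=0$ and not at $x=1$, so the $2$-jet of the cubic arc is flat at its start and not at its end, and by \eqref{eq:second} the two jets lie in different orbits of $\mathbf{Aff}$. The image of $\mathcal I_2(D)$ in $\mathbb F_2[\mathcal J_2/\mathbf{Aff}]$ is therefore a sum of two different basis elements, while a square gives $0$. Theorem~\ref{thm:invariance} with $k=2$ applies, and $\mathcal D^\infty\subseteq\mathcal D^2$.
\end{proof}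

\begin{thebibliography}{1}

\bibitem{source}
\emph{Squaring the circle via affine congruence by dissection with smooth pieces},
\texttt{http://emis.mi.sanu.ac.rs/\allowbreak EMIS/\allowbreak journals/\allowbreak BAG/\allowbreak vol.48/\allowbreak no.2/\allowbreak b48h2ric.pdf}

\end{thebibliography}
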